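\title{An elementary amenable group with positive rank gradient along a chain with trivial core}

\begin{abstract}
The rank gradient of a finitely generated group along a descending chain of finite index subgroups measures how fast the number of generators grows with the index. For amenable groups it vanishes along chains of normal subgroups with trivial intersection, and it has been conjectured to vanish along every chain with trivial core. We disprove the conjecture: for every $d\ge 2$ and $\varepsilon>0$ we construct a (locally finite)-by-cyclic group with minimal number of generators $d$ and a chain with trivial core whose rank gradient is at least $d-1-\varepsilon$. We also prove that the rank gradient vanishes along every chain with trivial core in any finitely generated group with an infinite abelian normal subgroup, and hence in every finitely generated virtually solvable group.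
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a finitely generated group and let $d(G)$ be its minimal number of generators. Schreier's inequality says that a subgroup $H$ of finite index satisfies
\begin{equation}\label{eq:schreier}
d(H)-1\le (d(G)-1)\,[G:H],
\end{equation}
with equality when $G$ is free. A \emph{chain} in $G$ is a strictly descending sequence $G>H_1>H_2>\cdots$ of subgroups of finite index. Applied to $H_{n+1}<H_n$, inequality \eqref{eq:schreier} shows that the numbers $(d(H_n)-1)/[G:H_n]$ do not increase; they are nonnegative because no $H_n$ is trivial. So the limit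
\[
\operatorname{RG}(G,(H_n))=\lim_{n\to\infty}\frac{d(H_n)-1}{[G:H_n]}
\]
exists and lies in $[0,d(G)-1]$. It is the (relative) \emph{rank gradient} of $G$ with respect to the chain. It equals $d(G)-1$ for every chain in a free group, and it equals $0$ for every chain in $\mathbb Z^k$, where all subgroups are generated by $k$ elements. Positive rank gradient thus means that the subgroups $H_n$ need as many generators as subgroups of a free group, up to a constant factor.

It is natural to expect that this cannot happen in amenable groups. Recall that $G$ is \emph{amenable} if there is a left-invariant, finitely additive probability measure defined on all subsets of $G$. Finite groups and abelian groups are amenable, and the class of amenable groups is closed under subgroups, quotients, extensions and directed unions. The smallest class that contains finite and abelian groups and has these four closure properties is the class of \emph{elementary amenable} groups. Some condition on the chain is needed: Example~\ref{ex:lamp} is a metabelian group with a chain of positive rank gradient, all of whose members contain a fixed infinite normal subgroup.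 To exclude this, let $\operatorname{Core}(H)$ be the largest subgroup of $H$ that is normal in $G$, and call $\operatorname{Core}(\bigcap_n H_n)$ the \emph{core} of the chain. For a chain of normal subgroups the core is $\bigcap_nH_n$. A theorem of Abert, Jaikin-Zapirain and Nikolov states that $\operatorname{RG}(G,(H_n))=0$ if $G$ is finitely generated and amenable, and the $H_n$ are normal with trivial intersection. The following conjecture, posed in \cite{talk}, removes normality.

\medskip
\noindent\textbf{Conjecture.} \emph{If $G$ is finitely generated and amenable, then $\operatorname{RG}(G,(H_n))=0$ for every chain with trivial core.}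
\medskip

Grigorchuk and Kravchenko showed that the statement holds for the groups $(\mathbb Z/p\mathbb Z)^k\wr\mathbb Z$, for every prime $p$ and every $k\ge1$. We show that it fails in general. A group is \emph{locally finite} if its finitely generated subgroups are finite; such a group is a directed union of finite groups.

\begin{theorem}\label{thm:A}
Let $p$ be a prime and let $q\ge1$ and $M\ge8$ be integers. There is a group $G$ generated by $q+1$ elements, with a locally finite normal subgroup $V$ such that $G/V$ is cyclic (so $G$ is elementary amenable), and a chain $G>H_1>H_2>\cdots$ with trivial core, such that each $H_n$ surjects onto $(\mathbb Z/p)^{r_n}$ with $r_n\ge q(1-\frac1M)[G:H_n]$. Hence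
\[
\operatorname{RG}(G,(H_n))\ge q\Bigl(1-\frac1M\Bigr)>0 .
\]
\end{theorem}

Already $q=1$, $M=8$ gives a $2$-generated elementary amenable group and a chain with trivial core and rank gradient at least $7/8$, so the conjecture is false. Amenability does not even improve the trivial upper bound $d(G)-1$.

\begin{corollary}\label{cor:sup}
For every $d\ge2$ and $\varepsilon>0$ there is an elementary amenable group $G$ with $d(G)=d$ and a chain with trivial core such that $\operatorname{RG}(G,(H_n))\ge d-1-\varepsilon$. Thus $d-1$ is the supremum of the rank gradients of such chains.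
\end{corollary}

\begin{proof}
Take $q=d-1$ and $M\ge8$ with $M>q$ and $q/M\le\varepsilon$. Theorem~\ref{thm:A} gives $\operatorname{RG}\ge q-q/M\ge d-1-\varepsilon$. Moreover $q-1<q-q/M\le\operatorname{RG}\le d(G)-1\le q$, which forces $d(G)=q+1=d$.
\end{proof}

We do not claim that the supremum is attained. In the positive direction, one structural hypothesis suffices, and amenability plays no role.

\begin{theorem}\label{thm:B}
Let $G$ be a finitely generated group, amenable or not, with an infinite abelian normal subgroup. Then $\operatorname{RG}(G,(H_n))=0$ for every chain with trivial core. In particular the conjecture holds for all virtually solvable groups.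
\end{theorem}

The groups $(\mathbb Z/p\mathbb Z)^k\wr\mathbb Z=\bigl(\bigoplus_{\mathbb Z}(\mathbb Z/p\mathbb Z)^k\bigr)\rtimes\mathbb Z$ satisfy the hypothesis. Comparing the two theorems, the groups of Theorem~\ref{thm:A} have no infinite abelian normal subgroup and are not virtually solvable.

Section~\ref{sec:loops} explains the method on two small examples, Sections~\ref{sec:constr}--\ref{sec:rel} prove Theorem~\ref{thm:A}, and Section~\ref{sec:B}, which is independent of them, proves Theorem~\ref{thm:B}. Groups act on the left, and $\mathbb F_p=\mathbb Z/p$.

\section{Counting loops in Schreier graphs}\label{sec:loops}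

\subsection{Chains as actions}\label{sub:dict}
If $H$ has finite index in $G$, then $\operatorname{Core}(H)=\bigcap_g gHg^{-1}$ is the kernel of the action of $G$ on the finite set $G/H$, so it has finite index. A normal subgroup lies in all $H_n$ if and only if it lies in all $\operatorname{Core}(H_n)$, so the core of a chain is $\bigcap_n\operatorname{Core}(H_n)$. Hence the core is trivial if and only if every $g\ne1$ moves \emph{some} point of some $G/H_n$. For a chain of normal subgroups with trivial intersection much more is true: $g\neq1$ lies outside $H_n=\operatorname{Core}(H_n)$ for large $n$, so it lies in no point stabilizer and moves \emph{every} point of $G/H_n$. The counterexample lives in the gap between these conditions: all generators but one will fix most points of every $G/H_n$.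

\subsection{The loop criterion}
Let $F$ be the free group on a finite set $\Sigma$, let $\pi\colon F\to G$ be onto, and let $G$, hence $F$, act transitively on a finite set $\Omega$. The Schreier graph has vertex set $\Omega$ and an edge from $\omega$ to $\sigma\omega$ for each $\omega\in\Omega$ and $\sigma\in\Sigma$. A \emph{loop} is a pair $\ell=(z,\sigma)\in\Omega\times\Sigma$ with $\sigma z=z$. A word $w=y_r\cdots y_1$ with letters in $\Sigma^{\pm1}$ and a point $\omega$ determine the \emph{path} $\omega_0=\omega$, $\omega_t=y_t\,\omega_{t-1}$, and we count modulo $p$ the signed number of times it traverses $\ell$: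
\[
\lambda_\ell(w;\omega)=\sum_{t\,:\;y_t=\sigma^{\epsilon},\ \omega_{t-1}=z}\epsilon\ \in\mathbb F_p\qquad(\epsilon=\pm1).
\]
Concatenation of paths gives
\begin{equation}\label{eq:cocycle}
\lambda_\ell(w'w;\omega)=\lambda_\ell(w;\omega)+\lambda_\ell(w';w\omega).
\end{equation}
The count depends only on the element of $F$ that $w$ represents. Indeed, by \eqref{eq:cocycle} it suffices to show that $yy^{-1}$ has count $0$ from every point $\omega$. Only $y=\sigma^{\epsilon}$ matters. The letter $y^{-1}$ contributes $-\epsilon$ if $\omega=z$, the letter $y$ contributes $\epsilon$ if $y^{-1}\omega=z$, and these conditions are equivalent because $\sigma$ fixes $z$.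

\begin{lemma}\label{lem:loops}
Let $x\in\Omega$, let $H$ be the stabilizer of $x$ in $G$, and let $\mathcal L$ be a set of loops. If $\lambda_\ell(w;x)=0$ for all $\ell\in\mathcal L$ and all $w\in\ker\pi$, then $H$ surjects onto $\mathbb F_p^{\mathcal L}$. In particular $d(H)\ge|\mathcal L|$.
\end{lemma}

\begin{proof}
Let $S=\pi^{-1}(H)$ be the stabilizer of $x$ in $F$. By \eqref{eq:cocycle}, $\Lambda(w)=(\lambda_\ell(w;x))_{\ell\in\mathcal L}$ is a homomorphism $S\to\mathbb F_p^{\mathcal L}$. To see that it is onto, let $(z,\sigma)\in\mathcal L$ and choose $u\in F$ with $ux=z$. Then $u^{-1}\sigma u\in S$, and for $\ell\in\mathcal L$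
\[
\lambda_\ell(u^{-1}\sigma u;x)=\lambda_\ell(u;x)+\lambda_\ell(\sigma;z)+\lambda_\ell(u^{-1};z).
\]
The outer terms add up to $\lambda_\ell(u^{-1}u;x)=0$, and the middle term is $1$ if $\ell=(z,\sigma)$ and $0$ otherwise. So the image of $\Lambda$ contains the standard basis. By hypothesis $\Lambda$ vanishes on $\ker\pi\le S$, so it factors through $S/\ker\pi\cong H$. Finally $d(H)\ge d(\mathbb F_p^{\mathcal L})=|\mathcal L|$.
\end{proof}

So we want actions with many loops, of a group whose relations traverse each loop zero times modulo $p$.

\begin{example}\label{ex:lamp}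
Let $G=\mathbb F_p\wr\mathbb Z=V\rtimes\langle a\rangle$, where $a$ has infinite order and the elements $b_i=a^{-i}ba^i$ $(i\in\mathbb Z)$ form a basis of the $\mathbb F_p$-vector space $V$. Let $G$ act on $\mathbb Z/m$ with $a$ adding $1$ and $b$ acting trivially. The stabilizer of $0$ is $H=V\langle a^m\rangle$, of index $m$, and $(\eta,b)$ is a loop for every $\eta\in\mathbb Z/m$. For a word $w=y_r\cdots y_1$ let $e_t$ be the exponent sum of $a$ in $y_t\cdots y_1$, and let $N_s\in\mathbb F_p$ be the sum of the exponents of the letters $y_t=b^{\pm1}$ with $e_{t-1}=s$. Since $b^\epsilon a^e=a^eb_e^\epsilon$, induction on $r$ gives $w=a^{e_r}\prod_sb_s^{N_s}$ in $G$. If $w=1$ in $G$, then every $N_s$ vanishes. The path from $0$ is at $e_t \bmod m$ at time $t$, so $\lambda_{(\eta,b)}(w;0)=\sum_{s\equiv\eta}N_s=0$. Lemma~\ref{lem:loops} gives $d(H)\ge m$. For $m=2^n$ we obtain a chain with $\operatorname{RG}\ge1$, hence $\operatorname{RG}=1$ because $G$ is $2$-generated. Its core is $V$.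
\end{example}

\subsection{A commutator that must survive}\label{sub:toy}
To make the core trivial, $b$ has to act nontrivially while still fixing most points. The simplest attempt is $\Omega=\mathbb Z/m\times\mathbb F_p$, where $a(\xi,\varphi)=(\xi+1,\varphi)$, and $b$ adds $1$ to $\varphi$ over one residue $\xi=u$ and fixes all other points (Figure~\ref{fig:toy}). Fix $\eta\ne u$ and an integer $i$ with $\eta+i\equiv u$, put $b_i=a^{-i}ba^i$, and follow $w=b^{-1}\,b_i^{-1}\,b\,b_i$ from $(\eta,0)$. The word $b_i$ walks to $(u,0)$, crosses to $(u,1)$ and walks back to $(\eta,1)$. Then $b$ traverses the loop at $(\eta,1)$, the word $b_i^{-1}$ returns to $(\eta,0)$, and $b^{-1}$ traverses the loop at $(\eta,0)$ backward. So $w$ traverses the loop at $(\eta,1)$ exactly once. But $w$ acts trivially on $\Omega$, since $b$ and $b_i$ act on each fiber $\{\xi\}\times\mathbb F_p$ by translations. The criterion of Lemma~\ref{lem:loops} can hold only if $w$ acts nontrivially on a later level.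

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \y in {0,1.5} {
  \draw[dashed] (-0.7,\y) -- (0,\y);
  \draw[dashed] (6,\y) -- (6.7,\y);
  \foreach \x in {0,...,5} { \draw[->] (\x+0.12,\y) -- (\x+0.88,\y); }
  \foreach \x in {0,...,6} { \fill (\x,\y) circle (2pt); }
}
\foreach \x in {0,1,2,3,5,6} {
  \draw (\x,-0.2) circle (0.2);
  \draw (\x,1.7) circle (0.2);
}
\draw[<->,thick] (4,0.12) -- (4,1.38);
\node at (4.25,0.75) {$b$};
\node at (2.5,0.22) {$a$};
\node at (-1.4,0) {$\varphi=0$};
\node at (-1.4,1.5) {$\varphi=1$};
\node at (1,-0.7) {$\eta$};
\node at (4,-0.7) {$u$};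
\end{tikzpicture}
\caption{Part of the Schreier graph of $a,b$ on $\mathbb Z/m\times\mathbb F_2$. Each row closes up to an $a$-cycle of length $m$. The generator $b$ exchanges the two points over $u$ and gives a loop at every other point.}\label{fig:toy}
\end{figure}

Such a level is easy to build. Let $m'$ be a large multiple of $m$, let $u'\in\mathbb Z/m'$ reduce to $\eta$, and let $\Omega'=\mathbb Z/m'\times\mathbb F_p^2$. Let $a$ add $1$ to $\xi$. Let $b$ add $1$ to the first letter over $\xi\equiv u\pmod m$, add $1$ to the second letter over $\xi=u'$ \emph{provided that the first letter is $1$}, and fix all other points. The projection $\Omega'\to\Omega$ is equivariant, and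
\[
(u',00)\ \xrightarrow{\,b_i\,}\ (u',10)\ \xrightarrow{\,b\,}\ (u',11)\ \xrightarrow{\,b_i^{-1}}\ (u',01)\ \xrightarrow{\,b^{-1}}\ (u',01).
\]
The new letter has recorded the number of traversals of the loop at $(\eta,1)$, at the price of the loops over one residue modulo $m'$. Without the proviso, $b$ and $b_i$ would again act by translations and $w$ would act trivially; Theorem~\ref{thm:B} shows that no construction can succeed in which the conjugates of $b$ generate an infinite abelian group.

The general construction installs such a recording letter, a \emph{witness}, for every loop at every level. Three points need care. The witnesses must together destroy only a small fraction of the loops, so the moduli grow fast. A long word visits many residues near $u'$, where other witnesses could interfere, so witnesses are isolated from one another. And the conditional maps no longer commute, so amenability needs a proof.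

\section{The group and the chain}\label{sec:constr}

Fix $p,q,M$ as in Theorem~\ref{thm:A}.

\subsection{Moduli and free residues}
Put $m_0=1$ and $m_j=M(j+1)m_{j-1}$. Since $m_j/m_{j-1}\ge16$, a geometric series gives $\sum_{j>l}1/m_j\le 2/m_{l+1}=2/(M(l+2)m_l)$ for $l\ge0$. Taking $l=0$, and using $2(2l+1)/(M(l+2))<4/M<1$, we get
\begin{equation}\label{eq:sums}
\sum_{j\ge1}\frac1{m_j}\le\frac1M,\qquad (2l+1)\sum_{j>l}\frac1{m_j}<\frac1{m_l}\quad(l\ge0).
\end{equation}
The factor $j+1$ in the definition of $m_j$ is there to absorb the factor $2l+1$, the number of integers in $[-l,l]$.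

Given integers $u_1,u_2,\dots$, let $U_j=u_j+m_j\mathbb Z$. For $j\le n$ the set $U_j$ is the union of $m_n/m_j$ residue classes modulo $m_n$, so it makes sense to say that $\xi\in\mathbb Z/m_n$ lies in $U_j$. The set of \emph{free residues} of level $n$ is
\[
E_n=\{\xi\in\mathbb Z/m_n:\ \xi\text{ lies in none of }U_1,\dots,U_n\}.
\]
It depends only on $u_1,\dots,u_n$, and $E_0=\mathbb Z/1$.

\begin{lemma}\label{lem:free}
For any choice of the $u_j$ we have $|E_n|\ge(1-\frac1M)m_n$, and for $l\ge n$ every $\eta_0\in E_n$ is the reduction modulo $m_n$ of some $\eta\in E_l$.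
\end{lemma}

\begin{proof}
At most $\sum_{j\le n}m_n/m_j\le m_n/M$ residues modulo $m_n$ are not free. Of the $m_l/m_n$ lifts of $\eta_0$ to $\mathbb Z/m_l$, none lies in a $U_j$ with $j\le n$, and at most $\sum_{n<j\le l}m_l/m_j<m_l/m_n$ lie in a $U_j$ with $n<j\le l$, by \eqref{eq:sums}.
\end{proof}

\subsection{Witnesses}
Let $\Phi_n=\mathbb F_p^n$, viewed as the set of words of length $n$; $\Phi_0$ consists of the empty word. Level $n$ of the construction will be $X_n=\mathbb Z/m_n\times\Phi_n$, with generators $a,b_1,\dots,b_q$, and each $b_c$ will fix the points of $E_n\times\Phi_n$. We therefore call a quadruple $(l,\eta,\theta,c)$ with $\eta\in E_l$, $\theta\in\Phi_l$ and $1\le c\le q$ a \emph{task of level $l$}: it names the loop of $b_c$ at $(\eta,\theta)\in X_l$. The $k$-th letter will be the witness for one task of level less than $k$. It is described by its position $u_k$, the prefix $v_k$ on which it is triggered, and the index $c_k$ of the generator that triggers it.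

\begin{lemma}\label{lem:data}
There are $u_k\in\mathbb Z$, $v_k\in\Phi_{k-1}$ and $c_k\in\{1,\dots,q\}$ $(k\ge1)$ such that the sets $U_k$ are pairwise disjoint, and for every task $(l,\eta,\theta,c)$ there is $k>l$ with
\begin{itemize}
\item[(W1)] $u_k\equiv\eta\pmod{m_l}$, $\ v_k=\theta0^{k-1-l}$ and $c_k=c$;
\item[(W2)] $u_k+i\notin U_j$ whenever $l<j\le k$ and $0<|i|\le l$.
\end{itemize}
\end{lemma}

\begin{proof}
The tasks of level $l$ are known only once $u_1,\dots,u_l$ are chosen, so we process them with a first-in-first-out queue, which initially contains the $q$ tasks of level $0$. At step $k\ge1$ the queue contains tasks of level less than $k$. Remove its head $(l,\eta,\theta,c)$, put $v_k=\theta0^{k-1-l}$ and $c_k=c$, and choose $u_k$ with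
\begin{itemize}
\item[(a)] $u_k\equiv\eta\pmod{m_l}$,
\item[(b)] $u_k+i\notin U_j$ for all $l<j<k$ and $|i|\le l$.
\end{itemize}
Then append all tasks of level $k$ to the queue. Conditions (a) and (b) depend only on $u_k$ modulo $m_{k-1}$. Exactly $m_{k-1}/m_l$ residues satisfy (a). For each pair $(i,j)$ exactly $m_{k-1}/m_j$ residues satisfy $u_k+i\in U_j$, so at most $(2l+1)\sum_{l<j<k}m_{k-1}/m_j<m_{k-1}/m_l$ residues violate (b), by \eqref{eq:sums}. So $u_k$ exists. Each step appends finitely many tasks, and at least one because $E_k\ne\emptyset$ by Lemma~\ref{lem:free}. Hence the queue is never empty and every task is eventually removed.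

Let $j<k$, and let $(l,\eta,\theta,c)$ be the task removed at step $k$. Since $m_j\mid m_k$, the sets $U_j$ and $U_k$ are disjoint as soon as $u_k\notin U_j$. For $j\le l$ this holds by (a), because $\eta\in E_l$; for $l<j<k$ it is (b) with $i=0$. Property (W1) holds by construction, and (W2) for $j<k$ is (b). For $j=k$, $u_k+i\in U_k$ means $m_k\mid i$, which is impossible since $0<|i|\le l<k<m_k$.
\end{proof}

\subsection{The generators}
Let $\Phi^*=\bigsqcup_n\Phi_n$. Let $g_k$ be the permutation of $\Phi^*$ that adds $1$ to the $k$-th letter of every word of length at least $k$ whose prefix of length $k-1$ is $v_k$, and fixes all other words. Its inverse subtracts $1$ under the same condition. The map $g_k$ preserves lengths, changes only the $k$-th letter, and commutes with taking the prefix of any given length. For $\xi\in\mathbb Z/m_n$ and $1\le c\le q$ put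
\[
\beta^n_c(\xi)=\begin{cases} g_j&\text{if $\xi$ lies in $U_j$ for some $j\le n$ with $c_j=c$,}\\ \mathrm{id}&\text{otherwise.}\end{cases}
\]
This is well defined because the $U_j$ are disjoint. Define permutations of $T=\bigsqcup_{n\ge0}X_n$, preserving each $X_n$, by
\[
a(\xi,\varphi)=(\xi+1,\varphi),\qquad b_c(\xi,\varphi)=(\xi,\beta^n_c(\xi)\varphi)\qquad((\xi,\varphi)\in X_n),
\]
and let $G=\langle a,b_1,\dots,b_q\rangle\le\operatorname{Sym}(T)$. For $i\in\mathbb Z$,
\begin{equation}\label{eq:conj}
a^{-i}b_ca^i(\xi,\varphi)=(\xi,\beta_c^n(\xi+i)\varphi).
\end{equation}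
For $l\le n$ the \emph{projection} $X_n\to X_l$ reduces $\xi$ modulo $m_l$ and takes the prefix of length $l$ of $\varphi$. Let $x_n=(0,0^n)\in X_n$ and let $H_n$ be its stabilizer in $G$.

\begin{lemma}\label{lem:chain}
The projections are $G$-equivariant and $G$ is transitive on each $X_n$. The subgroups $H_n$ form a chain with $[G:H_n]=m_np^n$ and trivial core.
\end{lemma}

\begin{proof}
\emph{Equivariance.} It suffices to treat $X_{n+1}\to X_n$, and both $a$'s add $1$ to the residue. Let $\xi\in\mathbb Z/m_{n+1}$ have reduction $\bar\xi$. If $\xi$ lies in $U_j$ with $j\le n$, so does $\bar\xi$; then $\beta_c^{n+1}(\xi)=\beta^n_c(\bar\xi)$, and this map commutes with taking prefixes. Otherwise $\beta_c^n(\bar\xi)=\mathrm{id}$, and $\beta_c^{n+1}(\xi)$ is $\mathrm{id}$ or $g_{n+1}$, neither of which changes the first $n$ letters.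

\emph{Transitivity.} The element $a$ permutes the fibers $\{\xi\}\times\Phi_n$ transitively. Given $\xi$ and $j\le n$, choose $i$ such that $\xi+i$ lies in $U_j$. By \eqref{eq:conj}, $a^{-i}b_{c_j}a^i$ acts on the fiber over $\xi$ as $g_j$. It remains to show that $\langle g_1,\dots,g_n\rangle$ is transitive on $\Phi_n$, which we do by induction on $n$; the case $n=0$ is trivial. Let $\varphi\alpha$ and $\psi\gamma$ be words with $\varphi,\psi\in\Phi_{n-1}$ and $\alpha,\gamma\in\mathbb F_p$. The group $\langle g_1,\dots,g_{n-1}\rangle$ is transitive on prefixes of length $n-1$ and leaves the last letter unchanged. Use it to move $\varphi\alpha$ to $v_n\alpha$, apply a power of $g_n$ to reach $v_n\gamma$, and use it again to reach $\psi\gamma$.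

\emph{The chain.} Since $x_{n+1}$ projects to $x_n$, we have $H_{n+1}\le H_n$. By transitivity $[G:H_n]=|X_n|=m_np^n$, which is strictly increasing from $|X_0|=1$. As $X_n\cong G/H_n$ and $G$ acts faithfully on $T$ by definition, the core is trivial by Section~\ref{sub:dict}.
\end{proof}

\section{Local finiteness}\label{sec:lf}

Let $V=\langle a^{-i}b_ca^i: i\in\mathbb Z,\ 1\le c\le q\rangle$. It is normalized by $a$ and contains the $b_c$, so $V\triangleleft G$, and $G/V$ is generated by the image of $a$. By \eqref{eq:conj}, $V$ preserves every fiber $\{\xi\}\times\Phi_n$. A finitely generated subgroup of $V$ thus embeds in a product of infinitely many finite groups, one for each fiber. That alone does not make it finite, as $\mathbb Z\le\prod_n\mathbb Z/n$ shows. What we need is a bound on the orders of these finite groups that does not depend on the fiber, that is, on which $g_k$ occur. It holds because each $g_k$ is triggered by a single prefix.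

\begin{lemma}\label{lem:order}
Let $f(0)=1$ and $f(t+1)=f(t)\,p^{f(t)}$. A subgroup of $\operatorname{Sym}(\Phi^*)$ generated by at most $t$ of the maps $g_k$ has order at most $f(t)$.
\end{lemma}

\begin{proof}
Since $f$ is increasing, we may assume that there are exactly $t\ge1$ generators, and we use induction on $t$. Let $k$ be the largest index that occurs and let $\Gamma$ be generated by the other $t-1$ maps, so $|\Gamma|\le f(t-1)$. For $v\in\Phi_{k-1}$ let $\rho_v$ add $1$ to the $k$-th letter of the words of length at least $k$ with prefix $v$, and fix all other words. Then $g_k=\rho_{v_k}$. The $\rho_v$ have order $p$ and disjoint supports, so they commute. A word of length at least $k$ can be written $w\alpha\tau$ with $w\in\Phi_{k-1}$ and $\alpha\in\mathbb F_p$, and $\gamma\in\Gamma$ sends it to $(\gamma w)\alpha\tau$, since this holds for each $g_j^{\pm1}$ with $j<k$. So $\gamma\rho_v\gamma^{-1}$ adds $1$ to $\alpha$ exactly when $\gamma^{-1}w=v$, that is, $\gamma\rho_v\gamma^{-1}=\rho_{\gamma v}$. Hence $B=\langle\rho_{\gamma v_k}:\gamma\in\Gamma\rangle$ is abelian of order at most $p^{|\Gamma|}$ and is normalized by $\Gamma$.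 Therefore $\langle\Gamma,g_k\rangle=B\Gamma$ has order at most $p^{f(t-1)}f(t-1)=f(t)$.
\end{proof}

\begin{proposition}\label{prop:lf}
The group $V$ is locally finite, and $G$ is elementary amenable.
\end{proposition}

\begin{proof}
Every finite subset of $V$ lies in some $W=\langle a^{-i}b_ca^i:|i|\le r,\ 1\le c\le q\rangle$, a group with $t=q(2r+1)$ generators. By \eqref{eq:conj}, each generator acts on the fiber $\{\xi\}\times\Phi_n$ as the identity or as some $g_k$. By Lemma~\ref{lem:order}, $W$ acts on this fiber through a group of order at most $f(t)$. Let $W_{n,\xi}\triangleleft W$ be the kernel of this action. A group with $t$ generators has only finitely many subgroups of index at most $f(t)$, because a subgroup of index $j$ is a point stabilizer of one of the at most $(j!)^t$ homomorphisms to $\operatorname{Sym}(j)$. So $\bigcap_{n,\xi}W_{n,\xi}$ is a finite intersection of subgroups of finite index and has finite index in $W$. It acts trivially on $T$, so it is trivial, and $W$ is finite. Thus $G$ is an extension of a directed union of finite groups by a cyclic group.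
\end{proof}

\section{Relations do not see the loops}\label{sec:rel}

Let $F$ be the free group on letters $a,b_1,\dots,b_q$, mapping onto $G$ in the evident way. If $z\in E_n\times\Phi_n$, then $\beta^n_c=\mathrm{id}$ over $E_n$, so $(z,b_c)$ is a loop in the Schreier graph of $X_n$ for every $c$.

\begin{proposition}\label{prop:key}
Let $z=(\eta_0,\varphi_0)\in E_n\times\Phi_n$ and $1\le c\le q$. If $w\in F$ has trivial image in $G$, then $\lambda_{(z,b_c)}(w;x_n)=0$.
\end{proposition}

Two difficulties shape the proof. A word of length $r$ visits residues up to distance $2r$ from one another, while (W2) isolates the witnesses of level-$n$ tasks only up to distance $n$. So we lift the path to a level $l\ge2r$ and use the witnesses of the loops lying over $z$. Also, a long word can wind around $\mathbb Z/m_n$ and reach $\eta_0$ at several integer positions $s$, while a witness is triggered at one position only. So, as in Example~\ref{ex:lamp}, we split the count according to $s$.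

\begin{proof}
Write $w=y_r\cdots y_1$ and let $e_t$ be the exponent sum of $a$ in $y_t\cdots y_1$, so $|e_t|\le r$. On any level, the path of $w$ from a point over $\xi$ is over $\xi+e_t$ at time $t$. Fix $l\ge\max(n,2r)$ and, by Lemma~\ref{lem:free}, a lift $\eta\in E_l$ of $\eta_0$. Let $P$ be the set of integers $s$ with $|s|\le r$ and $s\equiv\eta_0\pmod{m_n}$.

\emph{Step 1: splitting the count.} Let $(e_t \bmod m_n,\varphi_t)$ be the path of $w$ in $X_n$ from $x_n$. For $s\in P$ let $(\eta-s+e_t,\varphi^{s}_t)$ be the path of $w$ in $X_l$ from $(\eta-s,0^l)$. This point projects to $(\eta_0-s,0^n)=x_n$, so by equivariance $\varphi_t$ is the prefix of length $n$ of $\varphi^s_t$, for every $s\in P$. For $s\in P$ and $\theta\in\Phi_l$ put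
\[
N_{s,\theta}=\sum_{t\,:\;y_t=b_c^{\epsilon},\ e_{t-1}=s,\ \varphi^s_{t-1}=\theta}\epsilon\ \in\mathbb F_p .
\]
A step $t$ with $y_t=b_c^\epsilon$ contributes to $\lambda_{(z,b_c)}(w;x_n)$ if and only if $e_{t-1}\equiv\eta_0\pmod{m_n}$ and $\varphi_{t-1}=\varphi_0$. This says that $s=e_{t-1}$ belongs to $P$ and that $\theta=\varphi^s_{t-1}$ has prefix $\varphi_0$, and the pair $(s,\theta)$ is determined by $t$. Hence
\begin{equation}\label{eq:split}
\lambda_{(z,b_c)}(w;x_n)=\sum_{s\in P}\ \sum_{\theta\in\Phi_l\text{ with prefix }\varphi_0}N_{s,\theta}.
\end{equation}

\emph{Step 2: each $N_{s,\theta}$ vanishes.} Let $k>l$ be given by Lemma~\ref{lem:data} for the task $(l,\eta,\theta,c)$. Let $(u_k-s+e_t,\psi_t)$ be the path of $w$ in $X_k$ from $(u_k-s,0^k)$. By (W1) this point projects to $(\eta-s,0^l)$, so $\varphi^s_t$ is the prefix of length $l$ of $\psi_t$. A letter $a^{\pm1}$ does not change the word. A letter $y_t=b_{c'}^\epsilon$ applies $\beta^k_{c'}(u_k+i)^{\epsilon}$ with $i=e_{t-1}-s$, and $|i|\le2r\le l$.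
\begin{itemize}
\item If $i\ne0$, then by (W2) $u_k+i$ lies in no $U_j$ with $l<j\le k$. The letter acts as the identity or as $g_j^\epsilon$ with $j\le l$, and changes at most one of the first $l$ letters of the word.
\item If $i=0$, then $u_k+i\in U_k$. The letter acts as $g_k^\epsilon$ if $c'=c_k=c$ and as the identity if $c'\ne c$.
\end{itemize}
So the letters in places $l+1,\dots,k-1$ of $\psi_t$ stay $0$, and the prefix of length $k-1$ of $\psi_{t}$ is $\varphi^s_{t}0^{k-1-l}$. It equals $v_k=\theta0^{k-1-l}$ if and only if $\varphi^s_t=\theta$. Therefore the $k$-th letter changes exactly at the steps $t$ with $y_t=b_c^\epsilon$, $e_{t-1}=s$ and $\varphi^s_{t-1}=\theta$, and there it changes by $\epsilon$. The $k$-th letter of $\psi_r$ is thus $N_{s,\theta}$. Since $w$ acts trivially on $X_k$, we have $\psi_r=0^k$ and $N_{s,\theta}=0$. Now \eqref{eq:split} gives the claim.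
\end{proof}

In the case $i\neq0$, an index $j$ with $l<j<k$ could make the $j$-th letter nonzero and so switch the witness off; this is what (W2) prevents. The lift $\eta$ must be free at level $l$ for $(l,\eta,\theta,c)$ to be a task at all.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The group $G$ has $q+1$ generators, $V$ is locally finite and normal with cyclic quotient by Section~\ref{sec:lf}, and $(H_n)$ is a chain with trivial core by Lemma~\ref{lem:chain}. Apply Lemma~\ref{lem:loops} to $\Omega=X_n$, $x=x_n$ and the set of loops $(z,b_c)$ with $z\in E_n\times\Phi_n$ and $1\le c\le q$; its hypothesis is Proposition~\ref{prop:key}. So $H_n$ surjects onto $\mathbb F_p^{\,r_n}$, where by Lemma~\ref{lem:free}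
\[
r_n=q\,|E_n|\,p^n\ge q\Bigl(1-\frac1M\Bigr)m_np^n=q\Bigl(1-\frac1M\Bigr)[G:H_n].
\]
Hence $(d(H_n)-1)/[G:H_n]\ge q(1-\frac1M)-1/[G:H_n]$, and $[G:H_n]\to\infty$.
\end{proof}

\section{Groups with an infinite abelian normal subgroup}\label{sec:B}

Let $A\triangleleft G$ be abelian and let $H\le G$ have finite index. The index factors as $[G:HA]\,[HA:H]$. Passing from $G$ to $HA$ may multiply the number of generators by $[G:HA]$, as in Example~\ref{ex:lamp}, where $H$ contains $A=V$. Passing from $HA$ to $H$ is much cheaper. For instance, let $G=V\rtimes\langle a\rangle$ be the group of that example and suppose $HV=G$. Then $H$ contains $av$ for some $v\in V$, and $H\cap V$ is normalized by $H$ and by the abelian group $V$, hence by $G$. Identify $V$ with the principal ideal domain $\mathbb F_p[t,t^{-1}]$, with $a$ acting as $t$. Then $H\cap V$ is an ideal, so $H$ is generated by $av$ and a generator of this ideal, whatever the index of $H$. In general the cost is logarithmic in the index.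

\begin{lemma}\label{lem:module}
Let $Q=\langle h_1,\dots,h_\kappa\rangle$ be a group, let $B$ be a $\mathbb Z[Q]$-module generated by $a_1,\dots,a_\kappa$, and let $B_0\le B$ be a submodule of finite index. Then $B_0$ is generated as a $\mathbb Z[Q]$-module by at most $\kappa+(\kappa+1)\log_2|B/B_0|$ elements.
\end{lemma}

\begin{proof}
Write the finite abelian group $B/B_0$ as a direct sum of $c$ nontrivial cyclic groups, of orders $o_1,\dots,o_c$. Then $2^c\le o_1\cdots o_c=|B/B_0|$. Let $e_1,\dots,e_c\in B$ map to generators of the summands. Every $x\in B$ is congruent modulo $B_0$ to an integral combination $\bar x$ of the $e_i$; fix such a choice. Let $B'\le B_0$ be the submodule generated by the $\kappa+\kappa c+c$ elements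
\[
a_j-\overline{a_j},\qquad h_je_i-\overline{h_je_i},\qquad o_ie_i\qquad(1\le j\le\kappa,\ 1\le i\le c),
\]
all of which lie in $B_0$. Let $E$ be the subgroup of $B/B'$ generated by the images of the $e_i$. The elements of the third kind give $|E|\le o_1\cdots o_c=|B/B_0|$. Those of the second kind give $h_jE\subseteq E$. Since $h_j$ acts injectively on $B/B'$ and $E$ is finite, $h_jE=E$, so $h_j^{-1}E=E$ as well and $E$ is a submodule. By the elements of the first kind it contains the images of all $a_j$, so $E=B/B'$. Hence $|B/B'|\le|B/B_0|$, and $B'\le B_0$ gives $B'=B_0$.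
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A\triangleleft G$ be infinite and abelian and let $(H_n)$ be a chain with trivial core. Put $A_n=A\cap H_n$, $K_n=H_nA$, $k_n=[G:K_n]$ and $\alpha_n=[A:A_n]=[K_n:H_n]$, so that $[G:H_n]=k_n\alpha_n$.

\emph{The indices $\alpha_n$ tend to infinity.} They do not decrease. If they are bounded, there is $n_0$ with $A_n=A_{n_0}$ for $n\ge n_0$, and then $A_{n_0}\le\bigcap_nH_n$. The subgroup $A\cap\operatorname{Core}(H_{n_0})$ is normal in $G$, lies in $A_{n_0}$, and has finite index in $A$, so it is infinite. This contradicts the triviality of the core. Neither the core nor the infiniteness of $A$ is used elsewhere.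

\emph{Generators of $H_n$.} By \eqref{eq:schreier}, $\kappa=d(K_n)\le(d(G)-1)k_n+1\le d(G)k_n$. Write generators of $K_n$ as $h_ja_j$ with $h_j\in H_n$, $a_j\in A$ $(1\le j\le\kappa)$, and let $Q=\langle h_1,\dots,h_\kappa\rangle\le H_n$. Conjugation makes $A$ a $\mathbb Z[Q]$-module. We have not assumed that $A$ is finitely generated as a module, so we replace it by the submodule $B$ generated by $a_1,\dots,a_\kappa$. Since $Q$ normalizes $B$, the set $QB$ is a subgroup of $K_n$; it contains every $h_ja_j$, so $K_n=QB$. Put $B_n=B\cap H_n$. If $h\in H_n$ is written $h=xy$ with $x\in Q$ and $y\in B$, then $y=x^{-1}h\in H_n$, so $H_n=QB_n$. The subgroup $B_n$ is a submodule, because $Q$ normalizes both $B$ and $H_n$, and $B/B_n$ embeds in $A/A_n$, so $|B/B_n|\le\alpha_n$. The group $H_n$ is generated by $h_1,\dots,h_\kappa$ and module generators of $B_n$. By Lemma~\ref{lem:module},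
\[
d(H_n)\le2\kappa+(\kappa+1)\log_2\alpha_n\le d(G)\,k_n\,(2+\log_2\alpha_n)+\log_2\alpha_n .
\]
Dividing by $k_n\alpha_n$,
\[
\frac{d(H_n)}{[G:H_n]}\le\frac{d(G)(2+\log_2\alpha_n)+\log_2\alpha_n}{\alpha_n}\longrightarrow0 .
\]

\emph{Virtually solvable groups.} Let $G$ be finitely generated and virtually solvable, with a chain $(H_n)$ with trivial core. We find an infinite abelian normal subgroup. The group $G$ is infinite because the chain is strictly descending. The core $S$ of a solvable subgroup of finite index is solvable, normal, of finite index, and so infinite. The terms $S^{(i)}$ of its derived series are characteristic in $S$, hence normal in $G$, and they end in $1$. Let $S^{(i)}$ be the last infinite term, so that $D=S^{(i+1)}$ is finite. The subgroups $\operatorname{Core}(H_n)$ decrease and have trivial intersection by Section~\ref{sub:dict}, so $N=\operatorname{Core}(H_n)$ satisfies $N\cap D=1$ for some $n$. The subgroup $N\cap S^{(i)}$ is normal in $G$ and has finite index in $S^{(i)}$, so it is infinite. Its commutator subgroup lies in $N\cap D=1$, so it is abelian, and the first part applies.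
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{The Relative Rank Gradient And},
\texttt{http://www.stevens.edu/algebraic/GTH/Files/Grigorchuk\_talk.pdf}.

\end{thebibliography}
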